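# Writing every vector as a sum of two frequently hypercyclic vectors

## 1. Frequent hypercyclicity, category, and weighted sequence spaces

Throughout, $X$ is a separable Banach space with $X\ne\{0\}$, over $\mathbb K=\mathbb R$ or $\mathbb C$, and $T:X\to X$ is a continuous linear operator. We write $B(u,r)$ for the open ball with center $u$ and radius $r$.

**Definition (lower density).** For $A\subset\mathbb N_0$,
$$\underline{\operatorname{dens}}(A)=\liminf_{n\to\infty}\frac{\operatorname{card}(A\cap[0,n])}{n+1}.$$
If the limit exists, we call it the density of $A$.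

*Example.* The even numbers have density $\frac12$, the squares have density $0$. An example with blocks, of a kind that will matter: let $A=\bigcup_{j\ge0}[4^j,2\cdot4^j)\cap\mathbb N_0$. The proportion of $A$ in $[0,n]$ rises while $n$ runs through a block and falls between blocks, so its extreme values occur at block ends. Just before $4^{j+1}$ it is $\frac{1+4+\dots+4^j}{4^{j+1}}\to\frac13$; at the end of the block $[4^j,2\cdot4^j)$ it is $\frac{1+4+\dots+4^j}{2\cdot4^j}\to\frac23$. So $A$ has no density, but its lower density is $\frac13>0$. Blocks whose lengths are proportional to their positions have positive lower density even though the gaps between them are just as long.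

**Definition (frequently hypercyclic vector).** A vector $x\in X$ is *frequently hypercyclic* for $T$ if for every non-empty open $U\subset X$ the set $\{k\ge0:T^kx\in U\}$ has positive lower density. The set of these vectors is $FHC(T)$. A vector is *hypercyclic* if its orbit $\{T^kx:k\ge 0\}$ is dense; the set of these is $HC(T)\supset FHC(T)$.

*Example.* If all orbits of $T$ are bounded, then $FHC(T)=\emptyset$: an orbit inside a ball of radius $R$ never meets the non-empty open set $\{w:\|w\|>R\}$. This covers every $T$ with $\sup_n\|T^n\|<\infty$. For a positive example, let $(Bx)_m=x_{m+1}$ be the backward shift on $\ell^p$ ($1\le p<\infty$) or $c_0$; its multiples $\lambda B$ with $|\lambda|>1$ are frequently hypercyclic. We shall construct frequently hypercyclic vectors of other shifts in Section 5.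

**Definition (sums).** $FHC(T)+FHC(T)=\{x+y:x,y\in FHC(T)\}$, and the $s$-fold sum $FHC(T)+\dots+FHC(T)$ is defined in the same way.

*Example.* If $FHC(T)\neq\emptyset$, then $0\in FHC(T)+FHC(T)$: if $f\in FHC(T)$ then $-f\in FHC(T)$, because $T^k(-f)\in U$ means $T^kf\in-U$. And $0=f+(-f)$.

**Definition (first category).** A set is *nowhere dense* if its closure has empty interior, and *of first category* if it is a countable union of nowhere dense sets.

*Example.* In $\ell^p$ the finitely supported sequences are of first category: they are the union over $L$ of the closed subspaces $\operatorname{span}(e_0,\dots,e_L)$, none of which contains a ball.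

**Definition (spectral radius).** It is $\lim_n\|T^n\|^{1/n}$.

*Example.* For $2B$ on $\ell^p$ we have $\|(2B)^n\|=2^n$, so the spectral radius is $2$.

**Definition (weighted spaces and the shift on them).** Let $v=(v_m)_{m\ge0}$ be a non-increasing sequence of positive numbers with $\sup_mv_m/v_{m+1}<\infty$. Put
$$\ell^p(v)=\Big\{x\in\mathbb K^{\mathbb N_0}:\|x\|^p=\sum_m|x_m|^pv_m<\infty\Big\}\quad(1\le p<\infty),$$
$$c_0(v)=\{x\in\mathbb K^{\mathbb N_0}:x_mv_m\to0\},\qquad\|x\|=\sup_m|x_m|v_m,$$
and on either space let $T(x_m)_{m\ge0}=(x_{m+1})_{m\ge0}$.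

The operator is bounded: in $\ell^p(v)$, $\|Tx\|^p=\sum_m|x_{m+1}|^pv_m\le\sup_m\frac{v_m}{v_{m+1}}\,\|x\|^p$, and $c_0(v)$ is similar. Finitely supported sequences are dense, and so are those with entries in a countable dense subset of $\mathbb K$; hence the spaces are separable. Replacing some coordinates by $0$ does not increase the norm. With $q=p$ for $\ell^p(v)$ and $q=1$ for $c_0(v)$,
$$|w_m|\,v_m^{1/q}\le\|w\|\quad(w\in X),\qquad\|e_m\|=v_m^{1/q}, \tag{1}$$
so coordinates are continuous.

*Example.* Take $v_m=(m+1)^{-2}$ and $p=2$, a Hilbert space. The unbounded sequence $x_m=(m+1)^{1/4}$ belongs to $\ell^2(v)$, because $\sum_m(m+1)^{1/2-2}<\infty$.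

*Example (translation to weighted shifts).* The isometry $x\mapsto(v_m^{1/p}x_m)_m$ from $\ell^p(v)$ onto $\ell^p$ conjugates $T$ to a weighted shift. If $a_m=v_m^{1/p}x_m$, the $m$-th entry of the image of $Tx$ is $v_m^{1/p}x_{m+1}=(v_m/v_{m+1})^{1/p}a_{m+1}$. So $T$ becomes $B_we_0=0$, $B_we_n=w_ne_{n-1}$ with $w_n=(v_{n-1}/v_n)^{1/p}$. For $v_m=2^{-mp}$ this is $2B$. For $v_m=(m+1)^{-\beta}$ it is the shift with $w_n=\big(\frac{n+1}n\big)^{\beta/p}$. A conjugacy of this kind carries $FHC$ onto $FHC$.

**Definition (doubling).** $v$ is *doubling* if there is $D$ with $v_m\le D\,v_{2m}$ for all $m\ge0$.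

*Example.* $v_m=(m+1)^{-\beta}$ with $\beta>0$ is doubling with $D=2^\beta$, since $\frac{2m+1}{m+1}\le2$. The weight $v_m=2^{-mp}$ is not: $v_m/v_{2m}=2^{mp}$.

We use these textbook facts. *Baire's theorem*: a Banach space $X \neq\{0\}$ is not of first category in itself. *Borel–Cantelli*: if $\sum P(A_m)<\infty$, then almost surely only finitely many $A_m$ occur; if the $A_m$ are independent and $\sum P(A_m)=\infty$, then almost surely infinitely many occur. *Ergodicity of Bernoulli shifts*: the left shift on $\mathbb K^{\mathbb N_0}$ preserves any product measure $\rho^{\otimes\mathbb N_0}$ and is ergodic. *Birkhoff's theorem*: for an ergodic measure preserving map $\sigma$ of $(\Omega,P)$ and a measurable $V$, for almost every $\omega$ the set $\{n:\sigma^n\omega\in V\}$ has density $P(V)$.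

## 2. When can $FHC(T)+FHC(T)$ be the whole space?

For operators on our Banach spaces, $FHC(T)$ is of first category. Under mild conditions on a frequently hypercyclic $T$ one has $X\ne FHC(T)+FHC(T)$; this holds for $\lambda B$ ($|\lambda|>1$) on $\ell^p$ or $c_0$, and for differentiation on the space $H(\mathbb C)$ of entire functions. Yet on the Fréchet space $H(\mathbb C)$ the translation operator $Tf(z)=f(z+1)$ satisfies $H(\mathbb C)=FHC(T)+FHC(T)$. The paper "Frequently hypercyclic operators: recent advances and open problems" (https://orbi.umons.ac.be/bitstream/20.500.12907/5747/1/freq_hyperc_op.pdf) asks: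

> Is there an operator $T$ on a Banach space $X\ne\{0\}$ with $X=FHC(T)+FHC(T)$?

**Dimension one.** Here $Tx=\lambda x$. If $|\lambda|\le1$, orbits are bounded. If $|\lambda|>1$ and $x\ne0$, then $|\lambda^nx|\ge|x|$, so the orbit avoids a neighborhood of $0$. In both cases $FHC(T)=\emptyset$.

**Vectors that are easy to reach.** Let $T$ be the shift on $\ell^p(v)$ or $c_0(v)$, let $f\in FHC(T)$, and let $x$ be finitely supported. Then $x=f+(x-f)$, and $x-f\in FHC(T)$: for large $n$ we have $T^n(x-f)=-T^nf$. The same works whenever $T^nx\to0$. The difficulty lies in vectors $x$ whose orbit does not become small.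

**The argument for hypercyclic vectors.** If $HC(T)\ne\emptyset$, then $X=HC(T)+HC(T)$. Indeed, let $(U_k)$ be a countable base of non-empty open sets. Then $HC(T)=\bigcap_k\bigcup_nT^{-n}U_k$. Each $\bigcup_nT^{-n}U_k$ is open. It contains the whole orbit of any $g\in HC(T)$, because deleting finitely many points from a dense subset of $X$ leaves it dense, so every tail of the orbit meets $U_k$. Hence it is dense, and $HC(T)$ is a dense $G_\delta$. For $x\in X$ the set $x-HC(T)$ is a dense $G_\delta$ too, so the two sets meet by Baire, and a common point $y$ gives $x=y+(x-y)$.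

For $FHC(T)$ this breaks at the first step: $FHC(T)$ is of first category, so category says nothing in favor of $FHC(T)\cap(x-FHC(T))\ne\emptyset$. We need to build the decomposition by hand.

## 3. Visits at proportional times, and why $2B$ fails

Let us see by hand what goes wrong for $2B$. The tool will be used again in Sections 7 and 8.

For an operator $T$ on $X$ and $k\ge1$ put
$$F_k=\Big\{y\in X:\operatorname{card}\{0\le n\le N:\|T^ny\|\le1\}\ge\tfrac{N+1}k\ \text{ for all }N\ge k\Big\}.$$

**Lemma 1.** (a) $F_k\subset F_{k+1}$ and $FHC(T)\subset\bigcup_kF_k$.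
(b) Put $\delta=\frac1{2k}$. If $y\in F_k$ and $N\ge2k$, there is an integer $n$ with $\delta N\le n\le N$ and $\|T^ny\|\le1$. In particular $N-n\le\lfloor(1-\delta)N\rfloor$.

*Proof.* (a) The inclusion $F_k\subset F_{k+1}$ holds because $\frac{N+1}{k+1}\le\frac{N+1}k$ and there are fewer $N$ to test. If $y\in FHC(T)$, its visits to the open unit ball have lower density larger than $\frac1{k_0}$ for some $k_0$, so the inequality with $k_0$ holds for all $N\ge N_0$, say. Then $y\in F_k$ with $k=\max(k_0,N_0)$.

(b) The number of integers in $[0,\delta N)$ is less than $\frac N{2k}+1\le\frac Nk<\frac{N+1}k$, where $N\ge2k$ was used. There are at least $\frac{N+1}k$ good $n$ in $[0,N]$, so one of them is at least $\delta N$. Then $N-n\le(1-\delta)N$, and $N-n$ is an integer. $\square$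

**Example ($2B$ on $\ell^p$ or $c_0$).** Let $y,z\in FHC(2B)$, and take $k$ with $y,z\in F_k$. For $N\ge2k$ choose $n\in[\delta N,N]$ with $\|(2B)^ny\|\le1$. The entry of $(2B)^ny$ at position $N-n$ is $2^ny_N$, so $|y_N|\le2^{-n}\le2^{-\delta N}$. The same holds for $z$. So every $x\in FHC(2B)+FHC(2B)$ satisfies $|x_N|\le2\cdot2^{-\delta N}$ for some $\delta>0$ and all large $N$. The vector $x_N=(N+1)^{-2}$ lies in every $\ell^p$ and in $c_0$ and violates this for each $\delta>0$. Hence $X\ne FHC(2B)+FHC(2B)$.

The visit at time $n\ge\delta N$ costs a factor $\|T^n\|$, which is exponentially large. An operator with a positive answer should have powers that grow slowly: passing from time $N$ to time $(1-\delta)N$ should cost only a constant factor. For our shifts $T^ne_{m+n}=e_m$, and the cost is a ratio of weights. This points to weights such as $v_m=(m+1)^{-\beta}$, for which $v_m/v_{2m}$ stays bounded.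

**Where one random vector stops.** Take such a weight, $v_m=(m+1)^{-2}$ on $\ell^2(v)$, and let $f=(\xi_m)$ be a sequence of independent standard Gaussians. Since $E\sum|\xi_m|^2v_m<\infty$, almost surely $f\in\ell^2(v)$, and Section 5 will show that $f\in FHC(T)$ almost surely. So the first approach is to fix $x$ and hope that $x-f$ is frequently hypercyclic for a random choice of $f$. Try $x_m=(m+1)^{1/4}$. We have $(T^n(x-f))_0=x_n-\xi_n$, and
$$\sum_{n\ge0}P(|x_n-\xi_n|<1)\le\sum_{n\ge0}P\big((n+1)^{1/4}<|\xi_0|+1\big)\le E\,(|\xi_0|+1)^4<\infty,$$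
because at most $t^4$ integers $n\ge0$ satisfy $(n+1)^{1/4}<t$. By Borel–Cantelli, almost surely the orbit of $x-f$ enters the open set $\{w:|w_0|<1\}$ only finitely often. So $x-f\notin FHC(T)$ almost surely.

The same $x$ tells us what any decomposition must look like. If $x=y+z$, then for all $n$ with $|x_n|\ge2$ at most one of $|y_n|,|z_n|$ is less than $1$. So for all large $n$ the orbits of $y$ and $z$ cannot both be in $\{|w_0|<1\}$ at time $n$: **they have to take turns.** While $y$ behaves well, $z$ carries the large part of $x$, and vice versa.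

How long should a turn be? Suppose that $y=f+h$, where $h$ carries a part of $x$, and that we want $T^nh$ small. Alternating single coordinates is useless: if $h=1_{\{\text{even}\}}x$ with the $x$ above, then for every $n$ one of $(T^nh)_0,(T^nh)_1$ equals $x_n$ or $x_{n+1}$, which tends to infinity. In general, an entry $h_m$ with $m\ge n$ contributes $|h_m|^pv_{m-n}$ to $\|T^nh\|^p$, whereas we only control $|h_m|^pv_m$. For a doubling weight, $v_{m-n}\le Dv_m$ as soon as $m-n\ge m/2$ (up to rounding), that is, $m\ge2n$. So $h$ should vanish on a window from $n$ to about $2n$. Turns should be blocks of geometrically growing length, and such blocks still have positive lower density, as the first example in Section 1 shows.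

## 4. The theorems

**Theorem 1.** Let $v$ be doubling, and let $\sum_mv_m<\infty$ if $X=\ell^p(v)$, respectively $v_m\to0$ if $X=c_0(v)$. Then $X=FHC(T)+FHC(T)$.

So the answer to the problem is yes. The weight $v_m=(m+1)^{-\beta}$ with $\beta>1$ works on $\ell^p(v)$, and $p=2$ gives a Hilbert space. By the conjugacy of Section 1 with $\beta=\alpha p$: the weighted shift $B_we_0=0$, $B_we_n=w_ne_{n-1}$ with $w_n=\big(\frac{n+1}n\big)^\alpha$, $\alpha>1/p$, satisfies $\ell^p=FHC(B_w)+FHC(B_w)$ for $1\le p<\infty$.

**Theorem 2.** Let $T$ be a bounded operator on a separable Banach space $X\ne\{0\}$. Suppose that for some $s\ge1$ the $s$-fold sum $FHC(T)+\dots+FHC(T)$ is not of first category (in particular, if $X=FHC(T)+FHC(T)$). Then $\|T^n\|=O(n^\gamma)$ for some $\gamma<\infty$, and the spectral radius of $T$ is $1$.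

**Theorem 3.** For $T$ on $X=\ell^p(v)$ or $c_0(v)$, with $v$ non-increasing, positive and $\sup_mv_m/v_{m+1}<\infty$ as above, the following are equivalent:

1. $X=FHC(T)+FHC(T)$;
2. for some $s\ge1$, the $s$-fold sum of $FHC(T)$ is not of first category;
3. $v$ is doubling, and $\sum v_m<\infty$ (case $\ell^p(v)$), respectively $v_m\to0$ (case $c_0(v)$).

In particular, when (3) fails, every finite sum $FHC(T)+\dots+FHC(T)$ is of first category.

**Proposition 4.** (i) For every $\alpha>0$ there is an operator $T$ with $X=FHC(T)+FHC(T)$ and $\|T^n\|=(n+1)^\alpha$ for all $n$. (ii) For every $\varphi:\mathbb N_0\to(0,\infty)$ with $\varphi(n)\to\infty$ there is an operator $T$ with $X=FHC(T)+FHC(T)$ and $\|T^n\|\le\varphi(n)$ for all large $n$.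

## 5. A random vector whose visits have a true density

In this section $X$ and $v$ are as in Theorem 1. We want $f\in X$ whose visit sets have a density as a *limit*, and not only positive lower density. The reason is that we shall look at visits only inside the blocks $[4^j,2\cdot4^j)$. Positive lower density alone does not prevent a set from missing these blocks for all odd $j$, whereas a set of density $d>0$ has about $d\,4^j$ points in each of them.

**Step 1: a law whose i.i.d. samples lie in $X$.** The purpose is to find a probability measure $\rho$ on $\mathbb K$, with support equal to $\mathbb K$, such that independent $\xi_0,\xi_1,\dots$ with law $\rho$ satisfy $(\xi_m)\in X$ almost surely.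

*Case $\ell^p(v)$.* Let $\rho$ be Gaussian (with support $\mathbb K$). Then $E\sum_m|\xi_m|^pv_m=E|\xi_0|^p\sum_mv_m<\infty$, so $\sum_m|\xi_m|^pv_m<\infty$ almost surely.

*Case $c_0(v)$.* Gaussians need not work here. For example $v_m=(\log(m+3))^{-1/2}$ is null and doubling, since $2m+3\le(m+3)^2$ gives $v_m\le\sqrt2\,v_{2m}$; also $v_m/v_{m+1}\le\sqrt2$, since $m+4\le (m+3)^2$. For real standard Gaussians $P(|\xi_m|\ge t)\ge c\,e^{-t^2/2}/t$ for $t\ge1$ with some $c>0$. With $t=\sqrt{\log(m+3)}$ the right side is $c\,(m+3)^{-1/2}(\log(m+3))^{-1/2}$, whose sum diverges; so by Borel–Cantelli $|\xi_m|v_m\ge1$ infinitely often, almost surely. We therefore adapt the tail of the law to $v$. For integers $s\ge0$ let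
$$c_s=\operatorname{card}\{m:s\le1/v_m<s+1\},$$
which is finite because $v_m\to0$. Put
$$G(t)=\frac{e^{-t}}{1+\sum_{s\le t^2}c_s}\quad(t\ge0),$$
a decreasing function. Let $(q_i)_{i\ge1}$ be a sequence of distinct points dense in $\mathbb K$ and let $\rho=\kappa\sum_i2^{-i}G(|q_i|)\,\delta_{q_i}$, with $\kappa$ making it a probability measure. Its support is $\mathbb K$. Since $G$ is decreasing,
$$P(|\xi_0|\ge t)=\kappa\sum_{|q_i|\ge t}2^{-i}G(|q_i|)\le\kappa\,G(t).$$

Fix $\varepsilon>0$; we show that $\sum_mP(|\xi_m|v_m\ge\varepsilon)<\infty$. Group the indices $m$ by $s=\lfloor1/v_m\rfloor$. For $m$ in group $s$,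
$$P(|\xi_m|v_m\ge\varepsilon)=P(|\xi_m|\ge\varepsilon/v_m)\le\kappa\,G(\varepsilon s).$$
If $s\ge\varepsilon^{-2}$, then $(\varepsilon s)^2\ge s$, so the sum in the denominator of $G(\varepsilon s)$ includes $c_s$, and $G(\varepsilon s)\le e^{-\varepsilon s}/(1+c_s)$. The $c_s$ indices in this group together contribute at most $\kappa e^{-\varepsilon s}$, which is summable in $s$. The remaining groups have $s<\varepsilon^{-2}$, so their indices satisfy $1/v_m<\varepsilon^{-2}+1$; there are finitely many of them. The series converges, and by Borel–Cantelli $|\xi_m|v_m<\varepsilon$ for all large $m$, almost surely. Applying this to $\varepsilon=1,\frac12,\frac13,\dots$ gives $\xi_mv_m\to0$ almost surely.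

**Step 2: every basic ball has positive probability.** The purpose is to make the density of visits positive for every open set. Let $P=\rho^{\otimes\mathbb N_0}$ on $\Omega=\mathbb K^{\mathbb N_0}$ and let $\sigma$ be the left shift. The norm is a measurable function of the coordinates with values in $[0,\infty]$, so $\ell^p(v)=\{\|\omega\|<\infty\}$ is Borel in $\Omega$; so is $c_0(v)=\{\sup_{m\ge M}|\omega_m|v_m\to0 \text{ as } M\to\infty\}$. By Step 1, $P(X)=1$, and $\sigma|_X=T$. Let $\mathcal U$ be the countable family of balls $B(u,\varepsilon)\subset X$ with $u$ finitely supported with entries in a fixed countable dense subset of $\mathbb K$, and $\varepsilon>0$ rational. These balls are Borel sets in $\Omega$.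

Let $B(u,\varepsilon)\in\mathcal U$. Write $\omega_{>L}$ for $\omega$ with coordinates $0,\dots,L$ replaced by $0$. For every $\omega\in X$ we have $\|\omega_{>L}\|\to0$ as $L\to\infty$, so $P(\|\omega_{>L}\|<\varepsilon/2)\to1$; fix $L$ beyond the support of $u$ for which it is positive. Since
$$\|\omega-u\|\le\Big\|\sum_{i\le L}(\omega_i-u_i)e_i\Big\|+\|\omega_{>L}\|,$$
and the two terms depend on disjoint sets of coordinates, independence gives
$$P(B(u,\varepsilon))\ge P\Big(\Big\|\sum_{i\le L}(\omega_i-u_i)e_i\Big\|<\varepsilon/2\Big)\cdot P(\|\omega_{>L}\|<\varepsilon/2)>0.$$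
The first factor is positive: for small $\eta>0$ it is at least $\prod_{i\le L}\rho(\{|t-u_i|<\eta\})$, and each factor is positive because $\rho$ has full support.

**Step 3: choosing $f$.** The purpose is to fix one vector that serves all basic balls at once. Apply Birkhoff's theorem to $\sigma$ and each of the countably many $V\in\mathcal U$. Almost every $\omega\in X$ works for all of them, so there is $f\in X$ such that
$$\text{for every }V\in\mathcal U\text{ the set }\{n:T^nf\in V\}\text{ has a density, equal to }P(V)>0. \tag{2}$$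
Every non-empty open set contains a member of $\mathcal U$, so in particular $f\in FHC(T)$. In the case $\ell^p(v)$ this holds for almost every Gaussian sequence, as promised in Section 3.

## 6. Alternating blocks and the decomposition of $x$

**Step 4: the blocks.** The purpose is to split the coordinates into two sets and to find times at which each set is invisible. For $j\ge0$ let $I_j=[4^j,4^{j+1})\cap\mathbb N_0$ and
$$E=\{0\}\cup\bigcup_{j\text{ even}}I_j,\qquad O=\bigcup_{j\text{ odd}}I_j,$$
$$J_E=\bigcup_{j\text{ even}}[4^j,2\cdot4^j)\cap\mathbb N_0,\qquad J_O=\bigcup_{j\text{ odd}}[4^j,2\cdot4^j)\cap\mathbb N_0.$$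
Then $\mathbb N_0$ is the disjoint union of $E$ and $O$. A time $n\in J_O$ lies in the first part of a block of $O$, so between $n$ and the end of that block there are only coordinates of $O$, and the next coordinate of $E$ is beyond $2n$.

**Lemma 5.** If $h\in X$ is supported in $E$, then $\|T^nh\|\to0$ as $n\to\infty$, $n\in J_O$. If $h\in X$ is supported in $O$, then $\|T^nh\|\to0$ as $n\to\infty$, $n\in J_E$.

*Proof.* Let $h$ be supported in $E$ and let $n\in[4^j,2\cdot4^j)$ with $j$ odd. The integers $m$ with $n\le m<4^{j+1}$ lie in $I_j\subset O$, so $h_m=0$ for them. If $m\ge4^{j+1}=2\cdot(2\cdot4^j)$, then $m>2n$, so $m-n>m/2$ and therefore $m-n\ge\lceil m/2\rceil$. As $v$ is non-increasing and doubling, and $2\lceil m/2\rceil\ge m$,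
$$v_{m-n}\le v_{\lceil m/2\rceil}\le D\,v_{2\lceil m/2\rceil}\le D\,v_m. \tag{3}$$
Hence in $\ell^p(v)$
$$\|T^nh\|^p=\sum_{m\ge n}|h_m|^pv_{m-n}\le D\sum_{m\ge n}|h_m|^pv_m\longrightarrow0,$$
since this is a tail of a convergent series. In $c_0(v)$, $\|T^nh\|=\sup_{m\ge n}|h_m|v_{m-n}\le D\sup_{m\ge n}|h_m|v_m\to0$. For $h$ supported in $O$ and $j$ even the argument is word for word the same, because then $I_j\subset E$. $\square$

**Step 5: the decomposition.** The purpose is to write a given $x\in X$ as $y+z$ so that $y$ follows $f$ during $J_O$ and $z$ follows $f$ during $J_E$. Put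
$$y=f+1_E\cdot(x-2f),\qquad z=f+1_O\cdot(x-2f). \tag{4}$$
Both lie in $X$, and $y+z=2f+(1_E+1_O)(x-2f)=2f+(x-2f)=x$. In coordinates, $y$ equals $x-f$ on $E$ and $f$ on $O$, while $z$ equals $f$ on $E$ and $x-f$ on $O$.

**Step 6: $y$ and $z$ are frequently hypercyclic.** The purpose is to count the visits that $y$ inherits from $f$. Let $U\ne\emptyset$ be open and choose $B(u,\varepsilon)\in\mathcal U$ with $B(u,2\varepsilon)\subset U$. By (2) the set $A=\{n:T^nf\in B(u,\varepsilon)\}$ has a density $d>0$. By Lemma 5 applied to $h=1_E\cdot(x-2f)$,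
$$T^ny-T^nf=T^nh\to0\qquad(n\to\infty,\ n\in J_O).$$
So for all but finitely many $n\in A\cap J_O$ we have $\|T^ny-T^nf\|<\varepsilon$, hence $T^ny\in B(u,2\varepsilon)\subset U$. Deleting finitely many elements does not change a lower density, so it suffices to show $\underline{\operatorname{dens}}(A\cap J_O)>0$.

Since $A$ has density $d$,
$$\operatorname{card}(A\cap[4^j,2\cdot4^j))=\operatorname{card}(A\cap[0,2\cdot4^j))-\operatorname{card}(A\cap[0,4^j))=d\,4^j+o(4^j),$$
which is at least $\frac d24^j$ for large $j$. Given a large $N$, let $j$ be the largest odd integer with $2\cdot4^j\le N+1$. Then $[4^j,2\cdot4^j)\cap\mathbb N_0\subset J_O\cap[0,N]$, and by maximality $N+1<2\cdot4^{j+2}=32\cdot4^j$. Therefore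
$$\frac{\operatorname{card}(A\cap J_O\cap[0,N])}{N+1}\ge\frac{\frac d24^j}{32\cdot4^j}=\frac d{64}.$$
So $y\in FHC(T)$. For $z$ exchange the roles: $T^nz-T^nf=T^n(1_O\cdot(x-2f))\to0$ along $n\in J_E$, and the same count with even $j$ gives $\underline{\operatorname{dens}}(A\cap J_E)\ge\frac d{64}$. Hence $z\in FHC(T)$. As $x$ was arbitrary, $X=FHC(T)+FHC(T)$, and Theorem 1 is proved. $\blacksquare$

## 7. Polynomial growth of $\|T^n\|$ is forced

We prove Theorem 2. The mechanism is that of the $2B$ example: a visit to the unit ball at a time $n\ge\delta N$. Instead of a coordinate we now estimate $\|T^Nx\|$, for all $x$ in a ball. Note that $X=FHC(T)+FHC(T)$ is indeed a special case of the hypothesis, by Baire's theorem with $s=2$.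

**Step 1: from category to a ball.** The purpose is to get one constant $k$ for a dense set of vectors. Let $F_k$ be as in Section 3 and let $S_k=F_k+\dots+F_k$ ($s$ summands). By Lemma 1(a), if $y_1,\dots,y_s\in FHC(T)$ with $y_i\in F_{k_i}$, then all $y_i$ lie in $F_k$ for $k=\max k_i$. So the $s$-fold sum of $FHC(T)$ is contained in $\bigcup_kS_k$. If all $S_k$ were nowhere dense, this sum would be of first category. Hence:
$$\text{there are }k\ge1,\ u\in X,\ r>0\text{ such that every point of }B(u,r)\text{ is a limit of points of }S_k. \tag{5}$$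
Fix these, and put $\delta=\frac1{2k}$.

**Step 2: a recursive bound on $\|T^N\|$.** The purpose is to compare $T^N$ with powers of order at most $(1-\delta)N$. Let $M_N=\max_{0\le j\le N}\|T^j\|$. For $x=y_1+\dots+y_s\in S_k$ and $N\ge2k$, Lemma 1(b) gives $n_i\le N$ with $N-n_i\le\lfloor(1-\delta)N\rfloor$ and $\|T^{n_i}y_i\|\le1$. So
$$\|T^Nx\|\le\sum_i\|T^{N-n_i}\|\,\|T^{n_i}y_i\|\le s\,M_{\lfloor(1-\delta)N\rfloor}.$$
By (5) and continuity of $T^N$ this holds for all $x\in B(u,r)$. For $\|h\|<r$,
$$\|T^Nh\|\le\|T^N(u+h)\|+\|T^Nu\|\le2s\,M_{\lfloor(1-\delta)N\rfloor}.$$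
Taking the supremum over $\|h\|<r$, with $C=\max(1,2s/r)$,
$$\|T^N\|\le C\,M_{\lfloor(1-\delta)N\rfloor}\qquad(N\ge2k). \tag{6}$$

**Step 3: the same bound for $M_N$.** The purpose is to obtain an inequality that can be iterated. Let $N\ge N_1:=\lceil2k/(1-\delta)\rceil$ and $n\le N$. If $n\le(1-\delta)N$, then $\|T^n\|\le M_{\lfloor(1-\delta)N\rfloor}$. If $n>(1-\delta)N\ge2k$, then (6) gives $\|T^n\|\le C\,M_{\lfloor(1-\delta)n\rfloor}\le C\,M_{\lfloor(1-\delta)N\rfloor}$. Since $C\ge1$,
$$M_N\le C\,M_{\lfloor(1-\delta)N\rfloor}\qquad(N\ge N_1). \tag{7}$$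

**Step 4: iteration.** The purpose is to turn (7) into polynomial growth. Starting from $N\ge1$, apply (7) until the index is below $N_1$. Suppose this takes $t\ge1$ steps. Before the last step the index is at most $(1-\delta)^{t-1}N$ and at least $N_1\ge1$, so $t\le1+\log N/\log\frac1{1-\delta}$. (For $t=0$ this bound is trivial.) Therefore
$$M_N\le C^tM_{N_1}\le C\,M_{N_1}N^\gamma,\qquad\gamma=\frac{\log C}{\log\frac1{1-\delta}},$$
that is, $\|T^n\|=O(n^\gamma)$.

**Step 5: the spectral radius.** The purpose is to pin it down to $1$. By Step 4, $\lim\|T^n\|^{1/n}\le1$. If it were less than $1$, then $\|T^n\|\to0$ and all orbits would be bounded, so $FHC(T)=\emptyset$ by Section 1. Then its $s$-fold sum would be empty, hence of first category, contrary to the hypothesis. So the spectral radius is $1$. $\blacksquare$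

## 8. For shifts, doubling and the size condition are necessary

We prove Theorem 3. (3)⇒(1) is Theorem 1. (1)⇒(2) is Baire's theorem with $s=2$. It remains to prove (2)⇒(3); let $s$ be as in (2).

**Step 1: the size condition.** The purpose is to show $\sum v_m<\infty$, respectively $v_m\to0$. By (2), $FHC(T)\ne\emptyset$; let $y\in FHC(T)$. The set $\{w\in X:|w_0-1|<\frac12\}$ is open and non-empty, and $(T^ny)_0=y_n$. So there are a set $A$ and $\delta_0>0$ with $\underline{\operatorname{dens}}(A)>\delta_0$ and $|y_n|\ge\frac12$ for $n\in A$.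

*In $c_0(v)$:* $y_nv_n\to0$ gives $v_n\to0$ along the infinite set $A$, hence $v_n\to0$ by monotonicity.

*In $\ell^p(v)$:* $\sum_{n\in A}v_n\le2^p\sum_n|y_n|^pv_n<\infty$. Fix an integer $L\ge2$ with $L\ge2/\delta_0$. For large $j$, $A$ has at least $\delta_0L^{j+1}$ elements in $[0,L^{j+1})$, and at most $L^j$ of them are below $L^j$. So
$$\operatorname{card}(A\cap[L^j,L^{j+1}))\ge\delta_0L^{j+1}-L^j\ge\tfrac{\delta_0}2L^{j+1},$$
because $L^j=\frac1LL^{j+1}\le\frac{\delta_0}2L^{j+1}$. Since $v$ is non-increasing,
$$\sum_{n\in A\cap[L^j,L^{j+1})}v_n\ge\tfrac{\delta_0}2L^{j+1}v_{L^{j+1}},$$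
and summing over $j$ shows $\sum_jL^{j+1}v_{L^{j+1}}<\infty$. Finally, $\sum_{L^{j+1}\le m<L^{j+2}}v_m\le L^{j+2}v_{L^{j+1}}=L\cdot L^{j+1}v_{L^{j+1}}$, so $\sum_mv_m<\infty$.

**Step 2: a coordinate bound on a ball.** The purpose is to compare $v_m$ with $v_{\lfloor(1-\delta)m\rfloor}$. Take $k,u,r$ from (5), which uses only hypothesis (2), and $\delta=\frac1{2k}$. Recall $q$ and (1). Let $m\ge2k$ and $y\in F_k$. By Lemma 1(b) with $N=m$ there is $n\le m$ with $m-n\le\lfloor(1-\delta)m\rfloor$ and $\|T^ny\|\le1$. As $(T^ny)_{m-n}=y_m$, (1) and monotonicity give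
$$|y_m|\le v_{m-n}^{-1/q}\le v_{\lfloor(1-\delta)m\rfloor}^{-1/q}.$$
So $|x_m|\le s\,v_{\lfloor(1-\delta)m\rfloor}^{-1/q}$ for $x\in S_k$, and by (5) and continuity of coordinates for all $x\in B(u,r)$.

Let $0\le t<r\,v_m^{-1/q}$. Then $\|te_m\|=tv_m^{1/q}<r$, so $u\pm te_m\in B(u,r)$. Their $m$-th coordinates differ by $2t$, and each is at most $s\,v_{\lfloor(1-\delta)m\rfloor}^{-1/q}$ in modulus. Hence $2t\le2s\,v_{\lfloor(1-\delta)m\rfloor}^{-1/q}$. Letting $t\uparrow r\,v_m^{-1/q}$ and raising to the power $q$,
$$v_{\lfloor(1-\delta)m\rfloor}\le C'v_m\quad(m\ge2k),\qquad C'=(s/r)^q. \tag{8}$$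

**Step 3: from the factor $1-\delta$ to the factor $\frac12$.** The purpose is to iterate (8) boundedly often. Choose $Q$ with $(1-\delta)^Q\le\frac12$. For given $m$ put $N_0=2m$ and $N_{i+1}=\lfloor(1-\delta)N_i\rfloor$. Then $N_Q\le(1-\delta)^Q2m\le m$. Since $1-\delta\ge\frac12$, we have $N_{i+1}\ge\frac12N_i-1$, that is, $N_{i+1}+2\ge\frac12(N_i+2)$. So $N_i\ge2^{-i}(2m+2)-2$, and for $m$ large all of $N_0,\dots,N_{Q-1}$ are at least $2k$. Then (8) applies $Q$ times:
$$v_m\le v_{N_Q}\le C'v_{N_{Q-1}}\le\dots\le C'^{\,Q}v_{N_0}=C'^{\,Q}v_{2m}$$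
for all large $m$. The finitely many remaining ratios $v_m/v_{2m}$ are handled by enlarging the constant. So $v$ is doubling, and (3) holds. $\blacksquare$

## 9. Prescribed and arbitrarily slow growth of $\|T^n\|$

For the shift on $\ell^p(v)$,
$$\|T^n\|^p=\sup_m\frac{v_m}{v_{m+n}}. \tag{9}$$
Indeed $\|T^nx\|^p=\sum_m|x_{m+n}|^pv_m\le\sup_m\frac{v_m}{v_{m+n}}\sum_m|x_{m+n}|^pv_{m+n}$, and $T^ne_{m+n}=e_m$ gives the converse inequality. On $c_0(v)$ one gets in the same way $\|T^n\|\le\sup_m\frac{v_m}{v_{m+n}}$.

**Proof of Proposition 4(i).** Choose $p\ge1$ with $\alpha p>1$, and take $X=\ell^p(v)$ with $v_m=(m+1)^{-\alpha p}$. This $v$ is non-increasing and summable, it is doubling by Section 1, and $v_m/v_{m+1}\le2^{\alpha p}$. So Theorem 1 applies. By (9),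
$$\|T^n\|^p=\sup_m\Big(\frac{m+n+1}{m+1}\Big)^{\alpha p}=(n+1)^{\alpha p},$$
because $\frac{m+n+1}{m+1}=1+\frac n{m+1}$ is largest at $m=0$. So $\|T^n\|=(n+1)^\alpha$.

**Proof of Proposition 4(ii).** By (9), slow growth of $\|T^n\|$ calls for a weight that decays slowly, and on $c_0(v)$ the weight need only tend to $0$. We build $1/v$ as a concave function.

**Step 1: the function $u$.** The purpose is to have subadditivity and slow growth together. Since $\varphi(n)\to\infty$, we can choose recursively integers $0=t_0<t_1<t_2<\dots$ with $t_{i+1}-t_i$ non-decreasing and $\varphi(n)\ge i+3$ for all $n\ge t_i$, $i\ge1$. Let $u$ be the piecewise linear function on $[0,\infty)$ with nodes $t_i$ and $u(t_i)=1+i$. Its slopes $\frac1{t_{i+1}-t_i}$ are positive and non-increasing, so $u$ is increasing and concave; it is unbounded, and $u(0)=1$. It is subadditive: for $a,b\ge0$ with $a+b>0$, concavity and $u(0)\ge0$ give $u(a)\ge\frac a{a+b}u(a+b)$ and $u(b)\ge\frac b{a+b}u(a+b)$, and adding gives $u(a)+u(b)\ge u(a+b)$. For $a=b=0$ it is clear.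

**Step 2: the weight.** The purpose is to check the hypotheses of Theorem 1 for $v_m=1/u(m)$ on $c_0(v)$. The sequence $v$ is non-increasing and $v_m\to0$. From $u(2m)\le2u(m)$ we get $v_m\le2v_{2m}$, so $v$ is doubling with $D=2$. Moreover $\frac{v_m}{v_{m+1}}=\frac{u(m+1)}{u(m)}\le1+\frac{u(1)}{u(m)}\le1+u(1)$. Hence $X=FHC(T)+FHC(T)$ for $X=c_0(v)$.

**Step 3: the norms.** The purpose is to compare $\|T^n\|$ with $\varphi(n)$. For $n\in[t_i,t_{i+1}]$ with $i\ge1$,
$$\|T^n\|\le\sup_m\frac{u(m+n)}{u(m)}\le1+\sup_m\frac{u(n)}{u(m)}=1+u(n)\le i+3\le\varphi(n),$$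
where we used subadditivity, $u(m)\ge u(0)=1$ and $u(n)\le u(t_{i+1})=i+2$. This covers all $n\ge t_1$. $\blacksquare$

The function $\varphi$ in (ii) cannot be replaced by a constant: if $\sup_n\|T^n\|<\infty$, all orbits are bounded and $FHC(T)=\emptyset$, as we saw in Section 1.
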